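
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{Radices with finitely many lattice number systems}


\begin{abstract}
A generalized number system (GNS) in $\mathbb Z^d$ consists of a regular integer matrix $L$, the radix, and a finite digit set $D\ni 0$ such that every lattice point has exactly one finite expansion $\sum L^k a_k$ with digits $a_k\in D$. We prove the conjecture that, if $\det L\neq\pm2$, one GNS with radix $L$ implies infinitely many. More precisely, the number of digit sets is finite and nonzero only for $L=-2$ in dimension one and for $2\times 2$ radices with determinant $2$ and trace $-2$, $-1$, $0$ or $1$. The proof has two parts. If infinitely many unimodular matrices commute with $L$, they move one digit set to infinitely many others. Otherwise $L$ is assembled from blocks of rank one and two, and we glue digit sets of the blocks. The main point is a gluing construction for blocks which admit no number system of their own.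
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $d\ge1$, let $L\in\mathbb Z^{d\times d}$ be regular, and let $D\subset\mathbb Z^d$ be a finite set with $0\in D$. The pair $(L,D)$ is a \emph{generalized number system} (GNS) if every $z\in\mathbb Z^d$ has a unique representation
\[
z=\sum_{k=0}^{N}L^ka_k,\qquad N\ge0,\quad a_k\in D,\quad a_N\ne0,
\]
where $z=0$ is represented by the empty sum. We call $L$ the \emph{radix} and $D$ the \emph{digit set}. In the usual decimal system negative integers need a sign; in a GNS they do not, and neither do lattice points. The requirement is strong. The lowest digit of $z$ is determined by the class of $z$ modulo $L\mathbb Z^d$, so $D$ must contain exactly one element of each class, and the process of stripping off lowest digits must end at $0$ from every starting point.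

In dimension one, radix $-2$ with digits $0,1$ works. Stripping the digit $a\equiv z$ replaces $z$ by $(a-z)/2$, of absolute value at most $(|z|+1)/2$. Hence every orbit enters $\{-1,0,1\}$, and there $-1\mapsto1\mapsto0$. Radix $2$ never works. A digit set would have the form $\{0,a\}$ with $a$ odd, and stripping the digit $a$ from $-a$ gives $(-a-a)/2=-a$ again, so this process never ends.

How many digit sets does a given radix have? If $|\det L|=2$, then the digit set of a GNS has the form $D=\{0,a\}$, every lattice point is a combination of the vectors $L^ka$, and so $a$ generates $\mathbb Z^d$ as a module over $\mathbb Z[L]$. As we shall see (Proposition~\ref{prop:two}), this determines $a$ up to a unit of $\mathbb Z[L]$, and if there are only finitely many units there are only finitely many digit sets. With three or more digits no such rigidity is visible, and one may hope that a successful digit set can be modified in infinitely many ways. This is the conjecture posed in \cite{source}: \emph{if $\det L\ne\pm2$, the existence of one GNS with radix $L$ implies the existence of infinitely many.} We prove it.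

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $L\in\mathbb Z^{d\times d}$ be regular with $\det L\neq\pm2$. If there is one digit set $D$ such that $(L,D)$ is a GNS in $\mathbb Z^d$, then there are infinitely many.
\end{theorem}

The exceptions that do occur for $\det L=\pm2$ can be listed.

\begin{theorem}\label{thm:sharp}
Let $L\in\mathbb Z^{d\times d}$ be regular. The number of digit sets $D$ for which $(L,D)$ is a GNS is finite and nonzero exactly in the following cases:
\begin{itemize}
\item $d=1$ and $L=-2$, with exactly $2$ digit sets;
\item $d=2$, $\det L=2$ and $\operatorname{tr}L\in\{-2,-1,0,1\}$, with exactly $4,2,2,2$ digit sets, respectively.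
\end{itemize}
In all other cases the number is $0$ or infinite. In particular, if $d\ge3$, or if $d=2$ and $L$ has real eigenvalues, then one GNS implies infinitely many, even if $\det L=\pm2$.
\end{theorem}

Let $f$ be the characteristic polynomial of $L$. By Gauss's lemma its irreducible factors over $\mathbb Q$ may be taken monic in $\mathbb Z[x]$, and we always do so. We call a polynomial \emph{imaginary quadratic} if it is irreducible over $\mathbb Q$, of degree $2$, with non-real roots. We write $\rho$ for the spectral radius.

\begin{theorem}\label{thm:exist}
Let $L\in\mathbb Z^{d\times d}$ be regular, and suppose that every irreducible factor of $f$ is linear, or is imaginary quadratic, or has all its roots of modulus greater than $2$. Then a GNS with radix $L$ exists if and only if $\rho(L^{-1})<1$ and $\det(L-I)\ne\pm1$. If these conditions hold and $f$ has at least two irreducible factors, counted with multiplicity, then there are infinitely many GNSs with radix $L$.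
\end{theorem}

\subsection{Results we quote}

The following are known.
\begin{itemize}
\item[(K1)] (Vince) There is no GNS with radix $L$ if $\rho(L^{-1})\ge1$.
\item[(K2)] (Germ\'an and Kov\'acs) If $\rho(L^{-1})<1/2$, there is a GNS with radix $L$.
\item[(K3)] (Matula) Let $d=1$. For the radices $-1,0,1,2$ there is no GNS, for $-2$ there are exactly two, and for every other integer there are infinitely many.
\item[(K4)] Let $L\in\mathbb Z^{2\times2}$ have non-real eigenvalues. There is no GNS with radix $L$ if and only if $\det L=1$ or $\det(L-I)=\pm1$. There are finitely many, but at least one, if and only if $\det L=2$ and $\det(L-I)\ne\pm1$. In all other cases there are infinitely many.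
\end{itemize}
It is also known that $\rho(L^{-1})<1/2$ implies infinitely many GNSs; we do not need this. Besides (K1)--(K4) we use Dirichlet's unit theorem for orders, recalled where it is needed, and the fact that $\mathbb Z[i]$ and $\mathbb Z[e^{i\pi/3}]$ are principal ideal domains.

\subsection{The plan}

A matrix $P\in GL_d(\mathbb Z)$ commuting with $L$ carries a digit set $D$ to a digit set $PD$. If there are infinitely many such $P$, one GNS gives infinitely many (Section~\ref{sec:sym}). If there are only finitely many, then all irreducible factors of $f$ are simple, and they are linear or imaginary quadratic; otherwise nilpotent matrices or units of number fields would supply infinitely many $P$. One factor alone is covered by (K3) and (K4). With several factors, $L$ is conjugate over $\mathbb Z$ to a block triangular matrix whose diagonal blocks have rank one or two, and we build a digit set for $L$ block by block (Section~\ref{sec:glue}).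

The obstacle is that an individual block may admit no number system although $L$ does. For example, one block of $\operatorname{diag}(2,-2)$ is the radix $2$, which has no GNS. The key construction (Proposition~\ref{prop:bad}) glues such a block to a block that has a GNS. The second block acts as a clock which pushes the first one out of the cycle in which it would otherwise be trapped. Example~\ref{ex:diag} shows this in the smallest case.

\section{Stripping digits}\label{sec:dyn}

A \emph{lattice} is a free abelian group of finite rank at least $1$. By choosing a basis we use the notion of GNS for endomorphisms of any lattice. An endomorphism is \emph{regular} if its determinant is nonzero. A \emph{complete residue system} modulo a regular endomorphism $L$ of a lattice $V$ is a set containing exactly one element of each class of $V/LV$. If $D$ is one, let $\operatorname{dig}(z)\in D$ denote the element congruent to $z$, and put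
\[
T(z)=L^{-1}\bigl(z-\operatorname{dig}(z)\bigr),\qquad\text{that is,}\qquad z=\operatorname{dig}(z)+L\,T(z).
\]
If $0\in D$ then $T(0)=0$. We write $T_G$ for the corresponding map when the radix is called $G$.

\begin{lemma}\label{lem:dyn}
Let $L$ be a regular endomorphism of a lattice $V$, and let $D\subset V$ be finite with $0\in D$. Then $(L,D)$ is a GNS if and only if $D$ is a complete residue system modulo $L$ and for every $z\in V$ some iterate $T^nz$ is $0$.
\end{lemma}

\begin{proof}
Suppose $D$ is a complete residue system and all orbits reach $0$. For $z\ne0$ let $n$ be minimal with $T^nz=0$. Then $z=\sum_{k<n}L^k\operatorname{dig}(T^kz)$, and the last digit is $T^{n-1}z-L\,T^nz=T^{n-1}z\neq0$. For uniqueness, pad a representation of $z$ with zeros to an infinite sequence $a_0,a_1,\dots$. Since $a_0\equiv z$, we have $a_0=\operatorname{dig}(z)$, and $a_1,a_2,\dots$ represents $T(z)$. Inductively $a_k=\operatorname{dig}(T^kz)$ for all $k$. So the padded sequence is determined, and with it $N$, the position of the last nonzero term.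

Conversely, let $(L,D)$ be a GNS. Each $z\ne0$ is congruent to its lowest digit, and $0\in D$, so $D$ meets every class. Suppose $a\ne b$ in $D$ are congruent, where $a\ne0$ without loss of generality. Then $a=b+Lw$ with $w\neq0$, and prefixing $b$ to the representation of $w$ gives a representation of $a$ of length at least $2$, besides the one-digit representation. This contradicts uniqueness. So $D$ is a complete residue system. Finally, if $z=\sum_{k=0}^NL^ka_k$, then $T$ strips $a_0,a_1,\dots$ in turn, and $T^{N+1}z=0$.
\end{proof}

The failure of radix $2$ has the following general form.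

\begin{lemma}\label{lem:nec}
If $(L,D)$ is a GNS, then $\rho(L^{-1})<1$ and $\det(L-I)\ne\pm1$.
\end{lemma}

\begin{proof}
The first claim is (K1). Suppose $\det(L-I)=\pm1$. The set $D$ contains some $a\ne0$, since otherwise only $0$ would be represented. Put $z=(I-L)^{-1}a$, a nonzero lattice vector. Then $z=a+Lz$, so prefixing $a$ to the representation of $z$ yields a longer representation of $z$, a contradiction.
\end{proof}

We call a regular endomorphism $L$ \emph{expanding} if $\rho(L^{-1})<1$, that is, if all its eigenvalues have modulus greater than $1$. By Lemma~\ref{lem:nec} the radix of a GNS is expanding. If $L$ is expanding, then each irreducible factor $p$ of its characteristic polynomial satisfies $p(1)\ne0$ and $|p(0)|\ge2$, the latter because $|p(0)|$ is an integer and the product of the moduli of the roots. In particular $\det(L-I)\ne0$.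

\section{Symmetries of the radix}\label{sec:sym}

Let $C(L)=\{P\in GL_d(\mathbb Z):PL=LP\}$.

\begin{lemma}\label{lem:orbit}
If $(L,D)$ is a GNS and $P\in C(L)$, then $(L,PD)$ is a GNS. If $C(L)$ is infinite and one GNS with radix $L$ exists, then infinitely many exist.
\end{lemma}

\begin{proof}
Since $P\sum L^ka_k=\sum L^kPa_k$, the matrix $P$ carries the representations with digits in $D$ bijectively to those with digits in $PD$. This proves the first claim. If $PD=D$, then $P$ permutes $D$, and if $P$ fixes every element of $D$, then $P=I$ because every $z$ is a sum $\sum L^ka_k$ with $a_k\in D$. So the stabilizer of $D$ in $C(L)$ embeds in the finite symmetric group of $D$. If $C(L)$ is infinite, the orbit of $D$ is infinite.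
\end{proof}

With only two digits, symmetries are all there is.

\begin{proposition}\label{prop:two}
Let $|\det L|=2$ and let $(L,\{0,a\})$ be a GNS. Then $f$ is irreducible, and the GNSs with radix $L$ are exactly the pairs $(L,\{0,\varepsilon a\})$ with $\varepsilon\in\mathbb Z[L]^\times$, with different $\varepsilon$ giving different digit sets. Their number is $|\mathbb Z[L]^\times|$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:nec}, $L$ is expanding, so each irreducible factor $p$ of $f$ has $|p(0)|\ge2$. The product of these numbers is $|\det L|=2$, so $f$ is irreducible. Hence $f$ is also the minimal polynomial of $L$, and $\mathbb Z[L]\cong\mathbb Z[x]/(f)$ has rank $d$. Every lattice point is a combination of the $L^ka$, so $\alpha\mapsto\alpha a$ maps $\mathbb Z[L]$ onto $\mathbb Z^d$. As both groups are free of rank $d$, this map is bijective.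

By Lemma~\ref{lem:dyn} every digit set has two elements. If $(L,\{0,b\})$ is a GNS, then $b=\varepsilon a$ and $a=\varepsilon'b$ with $\varepsilon,\varepsilon'\in\mathbb Z[L]$, so $\varepsilon'\varepsilon a=a$ and $\varepsilon'\varepsilon=1$. Conversely, a unit $\varepsilon$ lies in $C(L)$, and Lemma~\ref{lem:orbit} applies. Finally, $\varepsilon a$ determines $\varepsilon$.
\end{proof}

Which radices have few symmetries? Units of number fields and nilpotent matrices are the natural sources of infinitely many. We recall Dirichlet's theorem: if $p\in\mathbb Z[x]$ is monic and irreducible with $r_1$ real roots and $r_2$ pairs of complex conjugate roots, and $\theta$ is a root of $p$, then the unit group of the order $\mathbb Z[\theta]$ is finitely generated of rank $r_1+r_2-1$.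

\begin{lemma}\label{lem:sym}
If $C(L)$ is finite, then $f$ is squarefree and each irreducible factor of $f$ is linear or imaginary quadratic.
\end{lemma}

\begin{proof}
We show that $C(L)$ is infinite if the conclusion fails.

\emph{Suppose $f$ is not squarefree.} We find an integer matrix $N\ne0$ with $N^2=0$ and $NL=LN$. Then the matrices $I+tN$, $t\in\mathbb Z$, with inverses $I-tN$, are infinitely many elements of $C(L)$. Let $\mu$ be the minimal polynomial of $L$.

If $\mu$ is not squarefree, let $g\in\mathbb Z[x]$ be the product of its distinct irreducible factors. Then $g(L)\ne0$ is nilpotent, and its highest nonzero power $N$ satisfies $N^2=0$.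

If $\mu$ is squarefree, then $\mathbb Q^d$ is a direct sum of simple $\mathbb Q[L]$-modules, of the form $\mathbb Q[x]/(p)$ with $p\mid\mu$ irreducible. Since $f\ne\mu$, some simple module occurs twice, so $\mathbb Q^d=S_1\oplus S_2\oplus W$ with $S_1\cong S_2$. Let $N$ be an isomorphism $S_1\to S_2$ on $S_1$ and $0$ on $S_2\oplus W$. It commutes with $L$, is nonzero, and has square $0$. Multiplying by an integer makes it integral.

\emph{Suppose $f$ is squarefree and has an irreducible factor $p$ which is real quadratic (degree $2$ with real roots) or of degree at least $3$.} Then $f$ is the minimal polynomial of $L$, and the unit rank $r_1+r_2-1$ attached to $p$ is at least $1$: it is $2+0-1$ in the first case, and in the second $r_1+2r_2\ge3$ forces $r_1+r_2\ge2$. We extend units of $\mathbb Z[\theta]$, where $p(\theta)=0$, by the identity on the rest of the space. The Chinese remainder theorem does this only over $\mathbb Q$, so we restrict to units congruent to $1$ modulo a common denominator. Choose $h\in\mathbb Q[x]$ with $h\equiv1\bmod p$ and $h\equiv0\bmod f/p$, and $m\ge1$ with $mh\in\mathbb Z[x]$. The ring $\mathbb Z[\theta]/m\mathbb Z[\theta]$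 is finite, so the kernel of $\mathbb Z[\theta]^\times\to(\mathbb Z[\theta]/m\mathbb Z[\theta])^\times$ is infinite. For $\varepsilon$ in this kernel write $\varepsilon=1+m\eta(\theta)$ and $\varepsilon^{-1}=1+m\eta'(\theta)$ with $\eta,\eta'\in\mathbb Z[x]$. Then
\[
(1+mh\eta)(1+mh\eta')\equiv1
\]
modulo $p$, where $h\equiv 1$, and modulo $f/p$, where $h\equiv0$; hence modulo $f$. So $P_\varepsilon=I+(mh)(L)\,\eta(L)$ is an integer matrix with integer inverse, and it commutes with $L$. Distinct $\varepsilon$ give polynomials $1+mh\eta$ which are distinct modulo $p$, hence modulo the minimal polynomial $f$, so the $P_\varepsilon$ are distinct. Thus $C(L)$ is infinite.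
\end{proof}

\section{Gluing digit sets}\label{sec:glue}

\subsection{The smallest example}

\begin{example}\label{ex:diag}
Let $L=\operatorname{diag}(2,-2)$. If all digits with odd first coordinate had the same first coordinate $a$, then stripping a digit from a point $(-a,y)$ would leave its first coordinate equal to $(-a-a)/2=-a$, and the point would be trapped. So the two digits for odd $x$ must have different first coordinates, and the parity of $y$ must decide which is used. Fix an even integer $\delta$ not divisible by $3$ and put
\[
D=\{(0,0),\ (0,1),\ (1,1),\ (-1,\delta)\}.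
\]
This is a complete residue system modulo $2\mathbb Z^2=L\mathbb Z^2$. An even $x$ goes to $x/2$. An odd $x$ goes to $(x-1)/2$ if $y$ is odd and to $(x+1)/2$ if $y$ is even. Since $|x|$ is replaced by at most $(|x|+1)/2$, eventually $x\in\{-1,0,1\}$. There we have three situations.

\emph{At $x=-1$.} If $y$ is odd, the digit is $(1,1)$ and $(-1,y)\mapsto(-1,(1-y)/2)$: the first coordinate stays, and $y$ moves as in the number system $(-2,\{0,1\})$. In that system every orbit reaches $0$, so $y$ becomes even at some time. Then the digit is $(-1,\delta)$, and $x$ goes to $0$.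

\emph{At $x=1$.} If $y$ is odd, the digit is $(1,1)$ and $x$ goes to $0$. If $y$ is even, the digit is $(-1,\delta)$ and $(1,y)\mapsto(1,(\delta-y)/2)$. If this happened forever, $y$ would converge to $\delta/3$, the fixed point of $y\mapsto(\delta-y)/2$, and integers converging to $\delta/3$ would eventually equal it. But $3\nmid\delta$.

\emph{At $x=0$.} The digits are $(0,0),(0,1)$, and $y$ moves to $0$ as in radix $-2$ with digits $0,1$.

So $(L,D)$ is a GNS for each of the infinitely many $\delta$. With $\delta=2$, for example,
\[
(-1,1)=(1,1)+L\,(-1,0),\qquad(-1,0)=(-1,2)+L\,(0,1).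
\]
\end{example}

The general construction differs in three ways: the off-diagonal part of $L$ need not vanish, the bad block may have rank $2$, and the arithmetic at the bad block must be checked in each case.

\subsection{Block coordinates}

Throughout the rest of this section $V$ is a lattice, $L$ is a regular endomorphism of $V$, and $M\subset V$ is an $L$-invariant subgroup such that $Q=V/M$ is torsion-free, with $M,Q\ne0$. Let $G=L|_M$ and let $B$ be the endomorphism of $Q$ induced by $L$. As $Q$ is free, $M$ has a complement in $V$, and in the resulting coordinates $V=Q\oplus M$ we have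
\begin{equation}\label{eq:block}
L(x,y)=(Bx,\;Gy+c(x)),\qquad c:Q\to M\ \text{additive}.
\end{equation}
The eigenvalues of $L$ are those of $B$ and $G$ together; in particular $B$ and $G$ are regular. We cannot assume $c=0$. For instance, if $L(x,y)=(2x,x-2y)$ on $\mathbb Z^2$ and $M=0\oplus\mathbb Z$, an invariant complement would be generated by an eigenvector for the eigenvalue $2$, that is, by a multiple of $(4,1)$; but $(4,1)$ and $(0,1)$ do not span $\mathbb Z^2$.

\begin{lemma}\label{lem:crs}
Let $R$ be a complete residue system of $Q$ modulo $B$, and for each $r\in R$ let $E_r$ be a complete residue system of $M$ modulo $G$. Then $\{(r,b):r\in R,\ b\in E_r\}$ is a complete residue system of $V$ modulo $L$.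
\end{lemma}

\begin{proof}
Given $(x,y)$, write $x=r+Bw$ with $r\in R$. Then $(x,y)-L(w,0)=(r,y-c(w))$. Writing $y-c(w)=b+Gv$ with $b\in E_r$, we get $(x,y)=(r,b)+L(w,v)$. If $(r,b)\equiv(r',b')$, then $r\equiv r'$ modulo $B$, so $r=r'$, and $(0,b-b')=L(x,y)$ for some $(x,y)$. Then $Bx=0$, so $x=0$ and $b-b'=Gy$. Hence $b=b'$.
\end{proof}

If both blocks have number systems, gluing is easy: a digit with nonzero first coordinate keeps working if its second coordinate is changed modulo $GM$.

\begin{lemma}\label{lem:good}
If $B$ and $G$ both have a GNS, then $L$ has infinitely many.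
\end{lemma}

\begin{proof}
Let $D_B,D_G$ be digit sets of GNSs for $B$ and $G$. Put $D=\{(a,b):a\in D_B,\ b\in E_a\}$ with $E_0=D_G$ and arbitrary complete residue systems $E_a$ modulo $G$ for $a\ne0$. By Lemma~\ref{lem:crs} this is a complete residue system, and $0\in D$. The first coordinate evolves by $T_B$, so it reaches $0$ and remains there. From then on $(0,y)\mapsto(0,T_G(y))$, and $0$ is reached. So $(L,D)$ is a GNS by Lemma~\ref{lem:dyn}. As $D_B$ contains some $a\ne0$ and $GM$ is infinite, $E_a$ can be chosen in infinitely many ways, which give different $D$.
\end{proof}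

\subsection{Bad blocks}

Lemma~\ref{lem:good} does not apply if $\det(B-I)=\pm1$, because then $B$ has no GNS by Lemma~\ref{lem:nec}. For the blocks we need, this happens in just three cases.

\begin{lemma}\label{lem:badlist}
Let $p\in\mathbb Z[x]$ be monic, irreducible, linear or imaginary quadratic, with all roots of modulus greater than $1$ and $|p(1)|=1$. Then $p$ is $x-2$, $x^2-2x+2$ or $x^2-3x+3$.
\end{lemma}

\begin{proof}
If $p=x-a$, then $|a|\ge2$ and $|a-1|=1$, so $a=2$. If $p=x^2-tx+n$ is imaginary quadratic, then $n\ge2$, $t^2<4n$ and $p(1)>0$, so $1-t+n=1$. Thus $t=n$ and $n^2<4n$, so $n\in\{2,3\}$.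
\end{proof}

Let $B$ have one of these characteristic polynomials, and let $\omega=e^{i\pi/3}$, so that $\omega^2=\omega-1$ and $\omega^3=-1$. In the three cases put
\[
(\mathcal O,u)=(\mathbb Z,1),\qquad(\mathbb Z[i],i),\qquad(\mathbb Z[\omega],\omega),\qquad\qquad\beta=1+u.
\]
Substituting $x=1+u$ in the three polynomials gives $u-1$, $u^2+1$, $u^2-u+1$. By the Cayley--Hamilton theorem $U=B-I$ therefore satisfies the equation of $u$, and $Q$ is an $\mathcal O$-module on which $u$ acts as $U$. It is finitely generated and torsion-free over the principal ideal domain $\mathcal O$, hence free, and its rank is one because $Q$ and $\mathcal O$ have the same rank over $\mathbb Z$. So we may take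
\[
Q=\mathcal O,\qquad B=\text{multiplication by }\beta=1+u .
\]
The bad property is now that $\beta-1=u$ is a unit. We have $|\beta|^2=4,2,3$ and $|\mathcal O/\beta\mathcal O|=2,2,3$.

Let $E=\{1\}$ in the first two cases and $E=\{1,-1\}$ in the third. Then $\{0\}\cup E$ is a complete residue system modulo $\beta$. In the first two cases this is clear, since $\beta\nmid1$. In the third, the differences $\pm1,\pm2$ of distinct elements have norms $1$ and $4$, which are not divisible by $3$. For $e\in E$ let
\[
p_e=-u^{-1}e .
\]
This is the trap belonging to the digit $e$, the solution of $x=e+\beta x$: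
\begin{equation}\label{eq:trap}
p_e-e=\beta p_e .
\end{equation}
Explicitly, $p_1=-1$ in the first case, $p_1=i$ in the second, and $p_{\pm1}=\pm\omega^2$ in the third. All $p_e$ are units of modulus $1$, pairwise distinct and not in $E$, and $p_e\equiv e\bmod\beta$ by \eqref{eq:trap}.

As in Example~\ref{ex:diag}, we allow \emph{two} first coordinates, $e$ and $p_e$, for the class of $e$, and let the second coordinate decide between them. Stripping $p_e$ from the trap $x=p_e$ leads to $0$, which is why $p_e$ is the right second choice. The price is that $x=-u^{-1}p_e$ is a trap for the digit $p_e$; it will be disarmed by the choice of the second coordinate of that digit. Longer cycles might also arise from alternating choices; the following lemma excludes them.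

\begin{lemma}\label{lem:seq}
Let $x_0,x_1,\dots$ be a sequence in $\mathcal O$ with $x_k=d_k+\beta x_{k+1}$, where $d_k=0$ if $\beta\mid x_k$, and $d_k\in\{e,p_e\}$ if $x_k\equiv e\bmod\beta$ with $e\in E$. Then $(x_k)$ is eventually constant.
\end{lemma}

\begin{proof}
Let $\Gamma$ be the directed graph on $\mathcal O$ with an edge $x\to x'$ for each permitted step. In each case we find a finite set $S$ which contains all $x_k$ with $k$ large, and an integer-valued height function on $S$ which strictly decreases along every edge of $\Gamma$ between distinct points of $S$. This proves the lemma, since then $(x_k)$ can change its value only finitely often.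

As $|d_k|\le1$, iterating $|x_{k+1}|\le(|x_k|+1)/|\beta|$ gives
\begin{equation}\label{eq:bound}
|x_k|\le|\beta|^{-k}|x_0|+\sum_{j\ge1}|\beta|^{-j},\qquad\text{so}\qquad\limsup_{k\to\infty}|x_k|\le\frac1{|\beta|-1}.
\end{equation}

\emph{Case $u=1$, $\beta=2$; odd $x$ use $d\in\{1,-1\}$.} By \eqref{eq:bound}, eventually $x_k\in\{-1,0,1\}$. The edges are
\[
0\to0;\qquad1\to0,\,1;\qquad-1\to-1,\,0 .
\]
Take the height $|x|$.

\emph{Case $u=\omega$, $\beta=1+\omega$, $|\beta|=\sqrt3$.} Here the limsup of $|x_k|^2$ is at most $\bigl((\sqrt3+1)/2\bigr)^2=1+\sqrt3/2<2$. As $|x_k|^2$ is an integer, $x_k$ is eventually $0$ or one of the six units $\pm1,\pm\omega^2,\pm\omega^4$. Since $\omega\equiv-1\bmod\beta$, the units $1,\omega^2,\omega^4$ are congruent to $1$ and use $d\in\{1,\omega^2\}$; their negatives use $d\in\{-1,-\omega^2\}$. From $\omega^2-1=(\omega-1)\beta=\omega^2\beta$ we get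
\begin{gather*}
\frac{1-\omega^2}\beta=-\omega^2,\qquad\frac{\omega^2-1}\beta=\omega^2,\qquad\frac{\omega^4-\omega^2}\beta=\omega^4,\\
\frac{\omega^4-1}\beta=\omega^2(\omega^2+1)=\omega^4+\omega^2=-\omega+(\omega-1)=-1 .
\end{gather*}
So the edges are $0\to0$,
\[
1\to0,\,-\omega^2;\qquad\omega^2\to\omega^2,\,0;\qquad\omega^4\to-1,\,\omega^4,
\]
and the negatives of these. Take the heights $0\mapsto0$, $\pm\omega^2\mapsto1$, $\pm1\mapsto2$, $\pm\omega^4\mapsto3$.

\emph{Case $u=i$, $\beta=1+i$.} Here $d_k\in\{0,1,i\}$, and $d_k\in\{1,i\}$ if $\beta\nmid x_k$. The disk from \eqref{eq:bound} has radius $\sqrt2+1$ and contains $21$ Gaussian integers. We get a much smaller set by taking four steps at once, since $\beta^4=-4$ is real: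
\[
4x_{k+4}=s_k-x_k,\qquad s_k=d_k+\beta d_{k+1}+\beta^2d_{k+2}+\beta^3d_{k+3}.
\]
The four terms of $s_k$ lie, respectively, in
\[
\{0,\,1,\,i\},\quad\{0,\,1+i,\,-1+i\},\quad\{0,\,2i,\,-2\},\quad\{0,\,-2+2i,\,-2-2i\}.
\]
Adding up the extreme real and imaginary parts gives
\[
-5\le\operatorname{Re}s_k\le2,\qquad-2\le\operatorname{Im}s_k\le6 .
\]
Let $A$ and $a$ be the limsup and the liminf of $\operatorname{Re}x_k$. They are finite by \eqref{eq:bound}, and they are integers because the sequence $\operatorname{Re}x_k$ is integral. We have
\[
4A\le2-a,\qquad 4a\ge-5-A .
\]
Hence $16A\le8-4a\le13+A$, so $A\le13/15$ and thus $A\le0$. Now the second inequality gives $4a\ge-5$, so $a\ge-1$. In the same way let $A',a'$ be the limsup and liminf of $\operatorname{Im}x_k$. Then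
\[
4A'\le6-a',\qquad 4a'\ge-2-A' ,
\]
so $16A'\le24-4a'\le26+A'$. This gives $A'\le26/15$, so $A'\le1$; then $4a'\ge-3$ and $a'\ge0$. Therefore $x_k\in\{0,\,i,\,-1+i,\,-1\}$ for all large $k$. The edges starting at these points are as follows.
\begin{align*}
0&\to0,\\
i&\to\tfrac{i-1}{1+i}=i,\quad\tfrac{i-i}{1+i}=0,\\
-1+i&\to\tfrac{-1+i}{1+i}=i,\\
-1&\to\tfrac{-1-1}{1+i}=-1+i,\quad\tfrac{-1-i}{1+i}=-1.
\end{align*}
Give $0,\,i,\,-1+i,\,-1$ the heights $0,1,2,3$.
\end{proof}

\begin{proposition}\label{prop:bad}
Suppose $B$ has characteristic polynomial $x-2$, $x^2-2x+2$ or $x^2-3x+3$, and $G$ has a GNS. Then $L$ has infinitely many GNSs.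
\end{proposition}

\begin{proof}
We keep the notation above, with $L$ as in \eqref{eq:block}, $Q=\mathcal O$ and $B$ the multiplication by $\beta$. Let $D_G$ be the digit set of a GNS for $G$, and put
\[
D=\{(0,b):b\in D_G\}\ \cup\ \bigcup_{e\in E}\Bigl(\{(e,\,b-c(p_e)):b\in D_G\setminus\{0\}\}\cup\{(p_e,\delta_e)\}\Bigr),
\]
where for each $e\in E$ the vector $\delta_e\in M$ is chosen such that
\begin{equation}\label{eq:delta}
\delta_e\in GM\qquad\text{and}\qquad(p_e,\delta_e)\notin(I-L)V .
\end{equation}
For $L=\operatorname{diag}(2,-2)$ and $D_G=\{0,1\}$ this is the digit set of Example~\ref{ex:diag}. The shift by $c(p_e)$ makes the second coordinate follow $T_G$ exactly while $x$ sits in the trap $p_e$. The first condition in \eqref{eq:delta} puts $(p_e,\delta_e)$ in the residue class left vacant by $b=0$. The second says that no lattice point $z$ satisfies $z=(p_e,\delta_e)+Lz$.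

\emph{There are infinitely many choices of $\delta_e$.} We have
\[
(I-L)(x,y)=\bigl(-ux,\ (I-G)y-c(x)\bigr),
\]
and $-ux=p_e$ means $x=-u^{-1}p_e$. So the second condition in \eqref{eq:delta} says that $\delta_e$ avoids one particular coset of $(I-G)M$ in $M$, that of $c(u^{-1}p_e)$. By Lemma~\ref{lem:nec} applied to $G$, the determinant $\det(I-G)$ is not $\pm1$, and it is not $0$ because $G$ is expanding. So there are at least two cosets. This is where the condition on the determinant enters; if $I-G$ were invertible over $\mathbb Z$, no $\delta_e$ would exist. Since $y=Gy+(I-G)y$, we have $GM+(I-G)M=M$, so every coset of $(I-G)M$ meets $GM$. Hence a suitable $\delta_e$ exists. Adding to it elements of $G(I-G)M=(I-G)GM$, an infinite subgroup of $GM\cap(I-G)M$, gives infinitely many. Different $\delta_e$ give different sets $D$, because $(p_e,\delta_e)$ is the only element of $D$ with first coordinate $p_e$.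

\emph{$D$ is a complete residue system and contains $0$.} The second assertion holds since $0\in D_G$. By Lemma~\ref{lem:crs}, with $R=\{0\}\cup E$, $E_0=D_G$ and $E_e=D_G-c(p_e)$, the set
\[
\{(0,b):b\in D_G\}\cup\bigcup_{e\in E}\{(e,b-c(p_e)):b\in D_G\}
\]
is a complete residue system. The set $D$ arises from it by replacing $(e,-c(p_e))$ with $(p_e,\delta_e)$ for each $e$. These are congruent, since by \eqref{eq:trap}
\[
(p_e,\delta_e)-(e,-c(p_e))=(\beta p_e,\ \delta_e+c(p_e))=L(p_e,\,G^{-1}\delta_e),
\]
and $G^{-1}\delta_e\in M$ because $\delta_e\in GM$.

\emph{Every orbit reaches $0$.} Let $z_k=(x_k,y_k)=T^kz_0$. If $\beta\mid x_k$, the digit of $z_k$ has first coordinate $0$; if $x_k\equiv e$, it has first coordinate $e$ or $p_e$. So $(x_k)$ is a sequence as in Lemma~\ref{lem:seq}, and $x_k=x$ for all $k\ge k_0$, with some $x\in\mathcal O$ and $k_0\geq 0$. For these $k$ the digit of $z_k$ has first coordinate $x-\beta x=-ux$. If $x\ne0$, this is a fixed nonzero number, so it is $e$ or $p_e$ for one fixed $e\in E$. We treat the possibilities in turn.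

\emph{The first coordinate of the digit is $e$.} Then $x=-u^{-1}e=p_e$, and the digit of $z_k$ is $(e,b_k-c(p_e))$ with $b_k\in D_G\setminus\{0\}$. From
\[
(p_e,y_k)-(e,\,b_k-c(p_e))=L(p_e,y_{k+1})=(\beta p_e,\ Gy_{k+1}+c(p_e))
\]
we get $y_k-b_k=Gy_{k+1}$. Thus $b_k$ is the digit of $y_k$ in $(G,D_G)$ and $y_{k+1}=T_G(y_k)$ for all $k\ge k_0$. But $T_G$-orbits reach $0$, and the digit of $0$ is $0$. This contradicts $b_k\ne0$.

\emph{The first coordinate of the digit is $p_e$.} Then the digit is always $a=(p_e,\delta_e)$, so $z_k=a+Lz_{k+1}$ for $k\ge k_0$. Hence $z_{k+1}-z_{k+2}=L^{-1}(z_k-z_{k+1})$. The radix $L$ is expanding, as $|\beta|>1$ and $G$ is expanding by Lemma~\ref{lem:nec}. So $z_k-z_{k+1}\to0$, and since these are lattice vectors, $z_k=z_{k+1}$ for large $k$. Then $a=(I-L)z_k$, contradicting \eqref{eq:delta}.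

\emph{$x=0$.} Then for $k\ge k_0$ the digits are $(0,b)$ with $b\in D_G$, so $y_{k+1}=T_G(y_k)$, and the orbit reaches $0$.

So only the last possibility occurs, and $(L,D)$ is a GNS by Lemma~\ref{lem:dyn}.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:exist}]
The conditions are necessary by Lemma~\ref{lem:nec}. Conversely, let $\rho(L^{-1})<1$ and $\det(L-I)\ne\pm1$, and let $f=p_1\cdots p_r$ with irreducible $p_j$. All roots have modulus greater than $1$, so $p_j(1)\ne0$ and $|p_j(0)|\ge2$. Call $p_j$ \emph{good} if $|p_j(1)|\ge2$ and \emph{bad} if $|p_j(1)|=1$.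

\emph{A lattice endomorphism with good characteristic polynomial $p_j$ has a GNS.} If $p_j$ is linear, the endomorphism is an integer $a$ with $|a|\ge2$ and $a\ne2$, and (K3) applies. If $p_j$ is imaginary quadratic, the determinant is at least $2$ and $\det(\,\cdot-I)=p_j(1)\ne\pm1$, and (K4) applies. If all roots of $p_j$ have modulus greater than $2$, (K2) applies.

\emph{Bad factors.} A polynomial whose roots $\lambda$ all have modulus greater than $2$ satisfies $|p(1)|=\prod|1-\lambda|>1$, so it is good. Hence every bad $p_j$ is linear or imaginary quadratic, and it is one of the three polynomials of Lemma~\ref{lem:badlist}.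

\emph{A filtration.} Since $\prod_j|p_j(1)|=|\det(L-I)|\ne1$, some factor is good; number it $p_1$. There are $L$-invariant subgroups
\[
0=M_0\subset M_1\subset\dots\subset M_r=\mathbb Z^d
\]
with all $\mathbb Z^d/M_j$ torsion-free, such that $L$ acts on $M_j/M_{j-1}$ with characteristic polynomial $p_j$. To construct $M_1$, note that a root of $p_1$ is an eigenvalue of $L$, so $p_1(L)$ is singular and there is $0\ne v\in\mathbb Q^d$ with $p_1(L)v=0$. Then $\mathbb Q[L]v\cong\mathbb Q[x]/(p_1)$, and we put $M_1=\mathbb Q[L]v\cap\mathbb Z^d$. The endomorphism of $\mathbb Z^d/M_1$ induced by $L$ has characteristic polynomial $p_2\cdots p_r$. The same step with $p_2$ gives a subgroup of $\mathbb Z^d/M_1$, whose preimage is $M_2$, and so on.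

As $p_1$ is good, $L|_{M_1}$ has a GNS. Let $j\ge2$ and suppose $L|_{M_{j-1}}$ has a GNS. Apply the results of Section~\ref{sec:glue} with $V=M_j$ and $M=M_{j-1}$: the endomorphism $L|_{M_j}$ has infinitely many GNSs, by Lemma~\ref{lem:good} if $p_j$ is good and by Proposition~\ref{prop:bad} if $p_j$ is bad. So $\mathbb Z^d=M_r$ has a GNS with radix $L$, and infinitely many if $r\ge2$.
\end{proof}

The filtration must start with a good factor, because Proposition~\ref{prop:bad} needs a number system on $M$. If all factors were bad, we would have $\det(L-I)=\pm1$, and there is no GNS.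

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $(L,D)$ be a GNS and $\det L\ne\pm2$. If $C(L)$ is infinite, Lemma~\ref{lem:orbit} gives infinitely many GNSs. Otherwise, by Lemma~\ref{lem:sym}, all irreducible factors of $f$ are linear or imaginary quadratic, and by Lemma~\ref{lem:nec} we have $\rho(L^{-1})<1$ and $\det(L-I)\ne\pm1$. If $f$ has at least two irreducible factors, Theorem~\ref{thm:exist} gives infinitely many GNSs. If $f$ is linear, then $d=1$, a GNS exists and $L\ne\pm2$, so there are infinitely many by (K3). If $f$ is imaginary quadratic, then $d=2$, a GNS exists and $\det L\ne2$, so there are infinitely many by (K4).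
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Suppose the number of GNSs with radix $L$ is finite and nonzero. By Lemma~\ref{lem:nec}, $\rho(L^{-1})<1$ and $\det(L-I)\ne\pm1$. By Lemma~\ref{lem:orbit}, $C(L)$ is finite, so by Lemma~\ref{lem:sym} all irreducible factors of $f$ are linear or imaginary quadratic. By Theorem~\ref{thm:exist}, $f$ is irreducible. If $d=1$, then $L=-2$ by (K3). Otherwise $d=2$ and the eigenvalues are not real. By (K4), $\det L=2$. With $t=\operatorname{tr}L$ we have $t^2<8$ and $\det(L-I)=3-t\neq1$, so $t\in\{-2,-1,0,1\}$.

Conversely, in the listed cases a GNS exists: for $L=-2$ by (K3), and for $d=2$ by (K4), since $t^2<8$ makes the eigenvalues non-real and $3-t\ge2$. By Proposition~\ref{prop:two} the number of GNSs is $|\mathbb Z[L]^\times|$. For $L=-2$ the ring is $\mathbb Z$, with $2$ units. For $d=2$ it is isomorphic to $\mathbb Z[\theta]$ with $\theta^2-t\theta+2=0$. Here $a+b\theta$ is a unit if and only if its norm $a^2+tab+2b^2$, which is nonnegative, equals $1$. For $t=-2$ this equation reads $(a-b)^2+b^2=1$ and has four solutions. For $t=\pm1$ it reads $(a\pm b/2)^2+7b^2/4=1$, and for $t=0$ it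 reads $a^2+2b^2=1$; both force $b=0$, $a=\pm1$, giving two solutions. So the numbers are $4,2,2,2$ for $t=-2,-1,0,1$, and in particular they are finite.

The last assertion of the theorem follows, since all radices in the list have $d=1$, or $d=2$ and non-real eigenvalues.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Lattice-Based Number Systems With The Same Radix},
\url{https://numeration-2023.sciencesconf.org/data/program/Krasensky.pdf}.
\end{thebibliography}

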